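# The limit of $\log_2 u(n)/n^2$ for principal values of Schubert polynomials

## Seven of the eight subsets of a three-cell triangle

Draw the three cells $(1,1),(1,2),(2,1)$, with row $i$ increasing downward and column $j$ to the right. Attach to the cell $(i,j)$ the adjacent transposition $s_{i+j-1}$, where $s_i=(i,\,i+1)$. Given a subset of the cells, read its letters row by row from the top, each row from right to left. The full triangle reads $s_2s_1s_2$, so the eight subsets read
$$\varnothing,\quad s_2,\quad s_1,\quad s_2,\quad s_2s_1,\quad s_2s_2,\quad s_1s_2,\quad s_2s_1s_2 .$$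
All of these words are reduced except $s_2s_2$, which comes from $\{(1,2),(2,1)\}$. The seven reduced ones give the six elements of $S_3$; the permutation $s_2=132$ arises twice, every other one once.

Now take the polynomial $x_1^2x_2$ and apply divided differences $\partial_i f=\frac{f-s_if}{x_i-x_{i+1}}$, where $s_if$ is $f$ with $x_i,x_{i+1}$ swapped:
$$\partial_1(x_1^2x_2)=x_1x_2,\quad \partial_2(x_1^2x_2)=x_1^2,\quad \partial_2(x_1x_2)=x_1,\quad \partial_1(x_1^2)=x_1+x_2,\quad \partial_1(x_1)=1 .$$
At $x_1=x_2=1$ the polynomials $x_1^2x_2,\ x_1x_2,\ x_1^2,\ x_1,\ x_1+x_2,\ 1$ take the values $1,1,1,1,2,1$. These are the same multiplicities, and their sum is $7$.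

One size up, the triangle $i+j\le4$ reads $s_3s_2s_1\,s_3s_2\,s_3$. Consider $1432=s_2s_3s_2=s_3s_2s_3$. Its reduced words avoid $s_1$, so we look for subwords $323$ or $232$ in $3\,2\,3\,2\,3$. For $323$ with the first $2$ there are two choices of the last $3$; with the second $2$ there are two choices of the first $3$; and $232$ occurs once. So $1432$ arises five times.

Some permutations arise much more often than others. How large can the multiplicity of a single permutation be when the triangle has about $n^2/2$ cells? It is at most $2^{n^2/2}$, so the natural scale is $2^{cn^2}$. Does its logarithm, divided by $n^2$, settle down to a constant?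

## The maximum $u(n)$ and the exponent $n^2$

**Definition (Schubert polynomials).** For $w\in S_n$ the Schubert polynomial $G_w(x_1,\dots,x_{n-1})$ of Lascoux and Schützenberger is defined by $G_{w_0}=x_1^{n-1}x_2^{n-2}\cdots x_{n-1}$ for the longest permutation $w_0=n\,(n-1)\cdots1$, and by $G_{ws_i}=\partial_iG_w$ whenever $\ell(ws_i)<\ell(w)$. Here $\ell$ is the number of inversions.

Each $\partial_i$ lowers the degree by one, so $G_w$ is homogeneous of degree $\ell(w)$. We use the following description: $G_w(1,\dots,1)$ is the number of *reduced pipe dreams* of $w$, that is, of subsets of $\{i,j\ge1,\ i+j\le n\}$ whose reading word, as above, is a reduced word of $w$. The list for $S_3$ illustrates it. Put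
$$u(n)=\max_{w\in S_n}G_w(1,\dots,1).$$
We saw $u(3)=2$ and $u(4)\ge5$. In "Asymptotics of principal evaluations of Schubert polynomials" (http://helper.ipam.ucla.edu/publications/aac2020/aac2020_16330.pdf) one finds Conjecture I (Stanley 2017): there is a limit $c:=\lim_{n\to\infty}\frac{\log_2u(n)}{n^2}$. The limit does exist.

**Theorem 1.** $\lim_{n\to\infty}\dfrac{\log_2u(n)}{n^2}$ exists.

**Theorem 2.** (a) For every $x>0$, $\lim_nn^{-2}\log\max_{w\in S_n}G_w(x,\dots,x)$ exists. (b) For $\lambda\in[0,\frac12]$ and $\delta>0$ let $M_n(\lambda,\delta)=\max\{G_w(1,\dots,1):w\in S_n,\ |\ell(w)-\lambda n^2|\le\delta n^2\}$. Then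
$$\lim_{\delta\to0}\limsup_nn^{-2}\log M_n(\lambda,\delta)=\lim_{\delta\to0}\liminf_nn^{-2}\log M_n(\lambda,\delta)=:f(\lambda)\in\Big[0,\frac{\log2}2\Big],$$
and the limit in (a) is $\max_{0\le\lambda\le1/2}\big(f(\lambda)+\lambda\log x\big)$.

Throughout, $\log$ is the natural logarithm; this does not affect the existence of the limit in Theorem 1.

## Wires, positions and times

**Definition (cells and wires).** Cells are all $(i,j)\in\mathbb Z^2$. The cell $(i,j)$ has *position* $x=i+j-1$ and *time* $t=j-i$; cells correspond bijectively to pairs $(x,t)$ with $x+t$ odd. A *configuration* is a finite set $C$ of cells, called crosses; every other cell is an elbow. Wires enter a cell through its left and bottom edges and leave through its top and right edges. A cross sends left$\to$right and bottom$\to$top; an elbow sends left$\to$top and bottom$\to$right.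

Give the left edge of $(i,j)$ the position $i+j-1$ and its bottom edge the position $i+j$, both with time $j-i$. The top of $(i,j)$ is the bottom of $(i-1,j)$, and its right edge is the left edge of $(i,j+1)$. Hence the cell $(x,t)$ has inputs at positions $x$ (left) and $x+1$ (bottom) at time $t$, and outputs at positions $x$ (top) and $x+1$ (right) at time $t+1$. An elbow keeps positions; a cross swaps $x$ and $x+1$. For each $(c,t)\in\mathbb Z^2$ there is exactly one edge of position $c$ and time $t$. So each wire occupies one edge at each integer time, and its position is constant for $|t|$ large. Name a wire by its initial position, and let $w_C$ map initial to final positions.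

A cross reverses the order of the two wires in it and of no other pair. So two wires forming an inversion of $w_C$ cross an odd number of times, two others an even number of times. Therefore $\ell(w_C)\le|C|$. Call $C$ *reduced* if equality holds.

For example, $C=\{(1,2),(2,1)\}$ has cells at $(x,t)=(2,1)$ and $(2,-1)$. Wires $2$ and $3$ cross at time $-1$ and again at time $1$, so $w_C=\mathrm{id}$ although $|C|=2$.

Let $\Delta_n=\{i,j\ge1,\ i+j\le n\}$. We check that reduced $C\subset\Delta_n$ are exactly the reduced pipe dreams of elements of $S_n$. As a composition of maps, $w_C$ is a product in which later crosses stand further left. Take two cells with $|x-x'|\le1$ and $t>t'$. From $i=\frac{x+1-t}2$ we get $i'-i=\frac{(x'-x)+(t-t')}2\ge0$, and if $i'=i$ then $j'<j$. So among non-commuting letters the later cell is read first, and $w_C$ is the product $s_{x_1}s_{x_2}\cdots$ of the reading word. The word is reduced iff $\ell(w_C)=|C|$.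

Let $T_{n,\ell}$ be the number of reduced $C\subset\Delta_n$ with $|C|=\ell$, and $T_n=\sum_\ell T_{n,\ell}=\sum_{w\in S_n}G_w(1,\dots,1)$. Thus $T_3=7$. Since $\Delta_n\subset\Delta_{n+1}$ and $|\Delta_n|\le n^2/2$,
$$\frac{T_n}{n!}\le u(n)\le T_n\le2^{n^2/2},\qquad T_{n,\ell}\le T_{n+1,\ell}.\tag{1}$$
As $\log n!=o(n^2)$, we may study $T_n$ instead of $u(n)$: a maximum over permutations has become a plain count.

**Lemma 3.** Every $v\in S_\omega$ is $w_C$ for some $C\subset\Delta_\omega$. The cells of $\Delta_\omega$ have times in $[-(\omega-2),\omega-2]$.

*Proof.* The word $s_cs_{c-1}\cdots s_1$ maps $1$ to $c+1$. With $c_1=v(1)-1$, the permutation $(s_{c_1}\cdots s_1)^{-1}v$ fixes $1$. Repeating with $2,3,\dots$ gives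
$$v=(s_{c_1}\cdots s_1)(s_{c_2+1}\cdots s_2)(s_{c_3+2}\cdots s_3)\cdots,\qquad c_i\le\omega-i,$$
and this is the reading word of $\{(i,j):1\le j\le c_i\}\subset\Delta_\omega$. The times are extreme at $(1,\omega-1)$ and $(\omega-1,1)$. $\square$

For $v=312$ we get $c_1=2$, then nothing more: $C=\{(1,1),(1,2)\}$.

**Lemma 4 (pruning).** Every configuration $C$ contains a reduced $C'\subset C$ with $w_{C'}=w_C$; in particular $|C\setminus C'|=|C|-\ell(w_C)$.

*Proof.* If $|C|>\ell(w_C)$, some two wires cross at least twice, because the numbers of crossings of the pairs add up to $|C|$ and have the parities given above. Replace two of their crossings by elbows. After the first of the two cells each wire now follows the old path of the other, until the second cell, where the elbow puts each back on its own old path. Other wires do not change, so $w_C$ is unchanged and $|C|$ drops by $2$. Iterate. $\square$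

In the example above, pruning $\{(1,2),(2,1)\}$ gives $\varnothing$.

## An almost multiplicative inequality

Everything reduces to a comparison between sizes $n$ and about $kn$. The area grows by $k^2$, so we want $T_{kn}$ to be at least about $T_n^{k^2}$.

**Proposition 5.** For every $\varepsilon\in(0,1)$ there are $Z,n_0$ such that for all $n\ge n_0$ with $Z\mid n$, all $k\ge1$ with $Z\mid k$, and all $\ell$ with $T_{n,\ell}>0$, there is $\ell'$ with $|\ell'-k^2\ell|\le\varepsilon k^2n^2$ and
$$T_{N,\ell'}\ \ge\ e^{-\varepsilon k^2n^2}\,T_{n,\ell}^{\,k^2},\qquad N=\lfloor(1+\varepsilon)kn\rfloor .$$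

**Proof of Theorem 1 from Proposition 5.** Let $c^*=\limsup n^{-2}\log T_n$, finite by (1). Given $\varepsilon$, take $Z,n_0$. Choose $n_1$ arbitrarily large with $\log T_{n_1}\ge(c^*-\varepsilon)n_1^2$, and let $n$ be the least multiple of $Z$ with $n\ge n_1$. Then $n-n_1<Z$, so for $n_1$ large $n\ge n_0$ and $\log T_n\ge\log T_{n_1}\ge(c^*-2\varepsilon)n^2$. At most $n^2$ values of $\ell$ occur, so some $\ell$ has $T_{n,\ell}\ge T_n/n^2$, and for $n_1$ large $\log T_{n,\ell}\ge(c^*-3\varepsilon)n^2$.

Fix this $n$. For $N'$ large let $k$ be the largest multiple of $Z$ with $(1+\varepsilon)kn\le N'$; then $kn=(1+o(1))N'/(1+\varepsilon)$ as $N'\to\infty$. Proposition 5 and monotonicity give $\log T_{N'}\ge k^2n^2(c^*-4\varepsilon)$, so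
$$\liminf_{N'}\frac{\log T_{N'}}{N'^2}\ge\frac{c^*-4\varepsilon}{(1+\varepsilon)^2}$$
(trivially if $c^*<4\varepsilon$). Let $\varepsilon\to0$: $n^{-2}\log T_n\to c^*$. By (1), $n^{-2}\log u(n)\to c^*$. $\square$

It remains to prove Proposition 5, and this takes up most of these notes.

## Blowing up against tiling

There are two obvious ways to enlarge a pipe dream, and they fail in opposite ways.

**Lemma 6 (arrays).** A $k\times k$ array of crosses sends the $c$-th left edge to the $c$-th right edge and the $c$-th bottom edge to the $c$-th top edge. A $k\times k$ array of elbows sends the $c$-th left edge to the $c$-th top edge and the $c$-th bottom edge to the $c$-th right edge. (Rows are counted from the top, columns from the left.)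

*Proof.* Crosses: clear. Elbows: the wire from the $c$-th left edge enters the cells $(c,1),(c-1,2),\dots,(1,c)$ from the left and leaves through the $c$-th top edge; in between it passes through $(c-1,1),(c-2,2),\dots$ from below. The wire from the $c$-th bottom edge enters $(k,c),(k-1,c+1),\dots,(c,k)$ from below and leaves through the $c$-th right edge. $\square$

*Blowing up.* Replace each cell of a reduced $D\subset\Delta_n$ by a $k\times k$ array of cells of the same kind. By Lemma 6 the wire $p$ becomes a bundle of $k$ wires $(p,c)$ with $(p,c)\mapsto(w_D(p),c)$. There are $k^2|D|$ crosses and $k^2\ell(w_D)$ inversions, so the result is a reduced pipe dream in $\Delta_{kn}$. The permutation is right, but there is one large pipe dream for each small one. This gives $T_{kn}\ge T_n$, and the exponent $k^2$ is lost.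

*Tiling.* To gain freedom, cut $D$ into blocks, put $k^2$ copies of each block in the corresponding place, and fill the copies independently. Take the $2\times2$ block with the single cross $(1,1)$ and $k=2$. Tiling gives crosses at $(1,1),(1,3),(3,1),(3,3)$, with reading word
$$s_3s_1\cdot s_5s_3=s_1s_5 :$$
four crosses, two inversions. The blow-up $\{(1,1),(1,2),(2,1),(2,2)\}$ reads $s_2s_1s_3s_2$, four crosses and four inversions. Both have the right number of crosses, but in the tiling wires $3$ and $4$ cross twice. This is the exact point of failure. A wire leaves one copy and enters the next at an edge where the original block expects a *different* wire, so the bundles come out in the wrong order and length is lost.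

Two things can be relaxed. First, by Lemma 4 the large configuration $C$ need not be reduced. It suffices that $|C|-\ell(w_C)$ is a small fraction of $k^2n^2$, because then few cells are pruned and little information is lost. Second, a copy of a block $b$ may carry *any* filling with the same routing from input to output edges and the same number of crosses. Neither the global routing nor $|C|$ notices which one was chosen.

So we keep tiling inside each block, and repair the routing between neighboring copies. An arbitrary permutation of the $m$ edges of a side of an $m\times m$ copy may cost $m(m-1)/2$ crosses by Lemma 3, which is comparable to the area. But a permutation that moves edges only within windows of $m/z$ edges costs at most $z\cdot\frac12(m/z)^2=\frac{m^2}{2z}$, which is negligible for $z$ large. Short moves suffice if $b$ is *regular*: almost every wire crosses $b$ nearly along a straight line, with one of finitely many directions, and wires of each direction are spread uniformly over the block. Then a wire of direction $\theta$ can be handed at each copy to a wire of direction $\theta$ in the same window; over $k$ copies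 it follows a long straight line of direction $\theta$, and this is what the blown-up wire should do. A pigeonhole argument over scales makes most blocks regular. The few wires that do not fit travel on extra rows and columns, the *lanes*.

## Parameters

Let $s\ge100$ be an integer, large depending on $\varepsilon$. Put
$$z=2^{17}s^5,\quad q=2z,\quad\kappa=\frac1z,\quad\xi=\frac1{64s^2},\quad\eta=z^{-6},\quad\Lambda=4z^6,$$
$$\eta_3=\frac\eta{4z},\quad\eta_4=\Big(\frac\eta{4\Lambda}\Big)^2,\quad\eta_E=\Big(\frac{\eta_3}{16s}\Big)^2,\quad\eta_\Psi=\frac{\eta_4}{8s},$$
$$K=\lceil2/\eta_\Psi\rceil+1,\qquad J=K\lceil1/\eta_E\rceil,\qquad Z=\Lambda^J .$$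
Roughly, $1/s$ is the final error, $z$ the number of windows per side, $q$ the number of directions, and $\Lambda$ the ratio of consecutive scales. Note $s\mid z\mid\Lambda$ and $1/\Lambda=\eta/4$. Let $Z\mid n$, $Z\mid k$, and $\ell_{\mathsf l}=n\Lambda^{-\mathsf l}$ for levels $0\le\mathsf l\le J$; these are integers. "$n$ large" always means large depending only on $s$.

## Directions and densities at two well-chosen scales

Let $D\subset\Delta_n$ be reduced. Its crosses have positions in $[1,n-1]$, so wires $1,\dots,n$ stay at positions in $[1,n]$.

**Step 1. Directions.** The purpose is to find a time scale at which wires have an average direction that barely changes when one looks much closer. Give edges midpoint coordinates $(u,v)$: the left edge of $(i,j)$ has $(j-1,-i+\frac12)$, the bottom edge $(j-\frac12,-i)$. In one time step a wire moves by $(1,0)$ or $(0,1)$ at a cross and by $(\frac12,\frac12)$ at an elbow, so $u+v$ increases by exactly $1$. Let $U_p(t)$ be the $u$-coordinate of wire $p$ at time $t$.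

Split $[-n,n)$ into level-$\mathsf l$ intervals $[-n+c\ell_{\mathsf l},-n+(c+1)\ell_{\mathsf l})$. For $t$ in such an interval $[t_0,t_1)$ put $\theta_{\mathsf l}(p,t)=(U_p(t_1)-U_p(t_0))/\ell_{\mathsf l}\in[0,1]$. A wire meeting only elbows has $\theta=\frac12$; one running along a row of crosses has $\theta=1$. Let
$$E_{\mathsf l}=\frac1{2n^2}\sum_{p=1}^n\sum_{t=-n}^{n-1}\theta_{\mathsf l}(p,t)^2\in[0,1].$$
For $\mathsf l<\mathsf l'$, the value of $\theta_{\mathsf l}$ on a level-$\mathsf l$ interval $I$ is the average of $\theta_{\mathsf l'}$ over $I$, so $\sum_{t\in I}(\theta_{\mathsf l'}-\theta_{\mathsf l})^2=\sum_{t\in I}\theta_{\mathsf l'}^2-\sum_{t\in I}\theta_{\mathsf l}^2$. Hence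
$$E_{\mathsf l'}-E_{\mathsf l}=\frac1{2n^2}\sum_{p,t}(\theta_{\mathsf l'}-\theta_{\mathsf l})^2\ge0.$$
The $\lceil1/\eta_E\rceil$ increments $E_{\mathsf d+K}-E_{\mathsf d}$, $\mathsf d\in\{0,K,2K,\dots,J-K\}$, add up to at most $1$. Choose $\mathsf d$ with $E_{\mathsf d+K}-E_{\mathsf d}\le\eta_E$. Label the edge $(p,t)$ by $a\in\{1,\dots,q\}$ with $\theta_{\mathsf d}(p,t)\in[\frac{a-1}q,\frac aq]$ (the smaller label in case of a tie), and put $\theta_a=(a-\frac12)/q$.

**Step 2. Densities.** The purpose is to find a spatial scale, between $\mathsf d$ and $\mathsf d+K$, at which labels are equidistributed. A level-$\mathsf l$ block $(A,B)$, $1\le A,B\le\Lambda^{\mathsf l}$, is the set of cells with rows in $((A-1)\ell_{\mathsf l},A\ell_{\mathsf l}]$ and columns in $((B-1)\ell_{\mathsf l},B\ell_{\mathsf l}]$. For a block $b$ let $V_a(b)$ (resp. $H_a(b)$) be the number of cells of $b$ whose left (resp. bottom) edge has position $\le n$ and label $a$. Such an edge has position in $[1,n]$ and time in $[-n,n)$, so it has a label. Put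
$$\Psi_{\mathsf l}=\frac1{n^2}\sum_b\sum_a\frac{V_a(b)^2+H_a(b)^2}{\ell_{\mathsf l}^2}\le2 ;$$
the bound holds because $\sum_aV_a(b)^2\le\ell_{\mathsf l}^4$ (and the same for $H_a$) and there are $n^2/\ell_{\mathsf l}^2$ blocks. With $b$ the level-$\mathsf l$ parent of $b'$, the number $V_a(b)/\ell_{\mathsf l}^2$ is the average of $V_a(b')/\ell_{\mathsf l+1}^2$ over the children of $b$, so the variance identity gives
$$\Psi_{\mathsf l+1}-\Psi_{\mathsf l}=\frac1{n^2}\sum_{b'}\sum_a\ell_{\mathsf l+1}^2\Big[\Big(\frac{V_a(b')}{\ell_{\mathsf l+1}^2}-\frac{V_a(b)}{\ell_{\mathsf l}^2}\Big)^2+\Big(\frac{H_a(b')}{\ell_{\mathsf l+1}^2}-\frac{H_a(b)}{\ell_{\mathsf l}^2}\Big)^2\Big]\ge0 .$$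
Choose $\mathsf b\in\{\mathsf d+1,\dots,\mathsf d+K-1\}$ with $\Psi_{\mathsf b+1}-\Psi_{\mathsf b}\le2/(K-1)\le\eta_\Psi$. Put
$$m=\ell_{\mathsf b},\quad r=\ell_{\mathsf b+1}=\frac m\Lambda,\quad f_0=\ell_{\mathsf d+K}\le r,\quad Q=\frac nm\ge\Lambda,\quad w=\frac mz ,$$
and note $\ell_{\mathsf d}\ge\Lambda m$. Since $\mathsf b\le J-1$ we have $\Lambda\mid m$, so $w$, $m/s$ and $w/r=\Lambda/z$ are integers; and $m\ge n/\Lambda^J$ is as large as we like.

From now on "block" means level-$\mathsf b$ block. A cell of block $(A,B)$ has $i+j\ge(A+B-2)m+2$. Cells of $\Delta_n$, and cells in $\{i,j\ge1\}$ visited by wires $1,\dots,n$, have $i+j\le n+1=Qm+1$. Hence they lie in blocks with $A+B\le Q+1$.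

**Definition (good block).** A block $(A,B)$ is *good* if

* (g1) $A+B\le Q$;
* (g2) all times of its edges, i.e. $(B-A)m-m+1,\dots,(B-A)m+m$, lie in one level-$\mathsf d$ interval;
* (g3) $\sum|\theta_{\mathsf d+K}(p,t)-\theta_{\mathsf d}(p,t)|\le\eta_3m^2$, summed over the input edges $(p,t)$ of its cells;
* (g4) $\sum_{b'}\sum_ar^2\big[(V_a(b')/r^2-V_a/m^2)^2+(H_a(b')/r^2-H_a/m^2)^2\big]\le\eta_4m^2$, summed over its level-$(\mathsf b+1)$ sub-blocks $b'$, where $V_a,H_a$ are the counts of the block itself.

By (g1) a good block lies in $\Delta_n$, and all its edges have positions in $[1,n]$ and times in $[-n,n)$. For $D=\varnothing$ every $\theta$ equals $\frac12$ and one label occurs, so the sums in (g3) and (g4) vanish for blocks with (g1): every block with (g1) and (g2) is good.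

**Lemma 7.** At most $Q^2/s$ blocks with $A+B\le Q+1$ are not good.

*Proof.* Failing (g1) means $A+B=Q+1$: $Q\le Q^2/\Lambda$ blocks. Suppose (g1) holds and (g2) fails. Interior endpoints $t^*$ of level-$\mathsf d$ intervals are multiples of $m$, fewer than $2n/\ell_{\mathsf d}$ in number. For some of them $t^*-1$ and $t^*$ both lie in the range of times, so $t^*/m\in\{B-A,B-A+1\}$. This gives at most $2Q\cdot2n/\ell_{\mathsf d}\le4Q^2/\Lambda$ blocks. Next, each edge is an input of one cell, and by Cauchy–Schwarz $\sum_{p,t}|\theta_{\mathsf d+K}-\theta_{\mathsf d}|\le\sqrt{2n^2\cdot2n^2\eta_E}=2n^2\sqrt{\eta_E}$. So at most $2\sqrt{\eta_E}\,Q^2/\eta_3=Q^2/(8s)$ blocks satisfy (g1) but fail (g3). Finally at most $\eta_\Psi n^2/(\eta_4m^2)=Q^2/(8s)$ blocks fail (g4). In total at most $\big(\frac5\Lambda+\frac1{4s}\big)Q^2\le Q^2/s$. $\square$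

**Step 3. Wires through a good block are mostly straight.** A wire moves only up and right, so it passes through a block at most once; $2m$ wires pass through a good block. All are among $1,\dots,n$, and by (g2) each has a constant label on its edges in the block, since $\theta_{\mathsf d}(p,\cdot)$ is constant there. For such a wire $p$ let $\tau_p\le2m$ be the number of cells of the block visited, and $(\Delta u,\Delta v)$ its displacement from entry edge to exit edge, so $\Delta u+\Delta v=\tau_p$. Call $p$, of label $a$, *straight* if $|\Delta u-\tau_p\theta_a|\le\kappa m$; then also $|\Delta v-\tau_p(1-\theta_a)|\le\kappa m$.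

**Lemma 8.** At most $\eta m$ wires of a good block are not straight.

*Proof.* Let $p$ enter at time $t_1$ and exit at time $t_2$. Level-$(\mathsf d+K)$ intervals inside $[t_1,t_2)$ contribute equally to $\Delta u$ and to $\sum_{t_1\le t<t_2}\theta_{\mathsf d+K}(p,t)$; the at most two partial ones contribute amounts in $[0,f_0]$ to each. So these two quantities differ by at most $2f_0\le\frac{2m}\Lambda\le\frac m{4z}$. Also $|\tau_p\theta_{\mathsf d}-\tau_p\theta_a|\le\frac{2m}{2q}=\frac m{2z}$. So a wire with $|\Delta u-\tau_p\theta_a|>\frac mz$ has $\sum_t|\theta_{\mathsf d+K}-\theta_{\mathsf d}|>\frac m{4z}$. By (g3) there are at most $4z\eta_3m=\eta m$ of them. $\square$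

**Step 4. Straight wires are spread evenly along each side.** Split each side of the block into $z$ windows of $w$ consecutive edges: $\mathrm L_u$ (left) and $\mathrm R_u$ (right) with local rows in $((u-1)w,uw]$, and $\mathrm B_u$ (bottom) and $\mathrm T_u$ (top) with local columns in $((u-1)w,uw]$. Put $\nu_a^V=V_a/m^2$, $\nu_a^H=H_a/m^2$, and let $n_a(\cdot)$ be the number of straight label-$a$ wires crossing a window.

**Lemma 9.** In a good block
$$|n_a(\mathrm L_u)-w\nu_a^V|,\ |n_a(\mathrm R_u)-w\nu_a^V|,\ |n_a(\mathrm B_u)-w\nu_a^H|,\ |n_a(\mathrm T_u)-w\nu_a^H|\ \le\ 2\eta m .$$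

*Proof.* By (g4), for every sub-block $b'$ both $|V_a(b')/r^2-\nu_a^V|$ and $|H_a(b')/r^2-\nu_a^H|$ are at most $\sqrt{\eta_4}\,m/r=\sqrt{\eta_4}\,\Lambda=\eta/4$. For $0\le h\le m$ let $N^h$ be the number of label-$a$ wires, in the rows of window $u$, on the vertical line after $h$ local columns. For $h<h'$, the rectangle between two such lines has $h'-h$ bottom edges and $h'-h$ top edges. Wires keep their labels, so $|N^{h'}-N^h|\le h'-h$. Now $N^h$ counts left edges of cells of the next column. Hence the average of $N^h$ over $0\le h<r$ is $\frac1r\sum V_a(b')$ over the $w/r$ sub-blocks in these rows and the first column of sub-blocks; over $m-r\le h<m$ it is the same with the last column. Both averages are within $\frac1r\cdot\frac wr\cdot r^2\cdot\frac\eta4=\frac{w\eta}4$ of $w\nu_a^V$. So $N^0$ and $N^m$ are within $r+\frac{w\eta}4\le\frac{\eta m}4+\frac{\eta m}4$ of $w\nu_a^V$.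

Likewise let $M^h$ be the number of label-$a$ wires, in the columns of window $u$, on the horizontal line above the lowest $h$ local rows. Rectangles between two such lines have $h'-h$ left and right edges, so $|M^{h'}-M^h|\le h'-h$. The averages over $0\le h<r$ and $m-r\le h<m$ are $\frac1r\sum H_a(b')$ over the $w/r$ sub-blocks in these columns and in the last, resp. first, row of sub-blocks. So $M^0,M^m$ are within $\frac{\eta m}2$ of $w\nu_a^H$. Discarding non-straight wires changes $N^0,N^m,M^0,M^m$ by at most $\eta m$ (Lemma 8). $\square$

For $D=\varnothing$ all wires have one label and every window of $w$ edges is crossed by exactly $w$ straight wires.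

## Interchangeable fillings

The purpose of this step is to replace the count $T_{n,\ell}$ by a product over blocks, so that each factor can later be used $k^2$ times.

**Lemma 10.** Fix $\ell$ with $T_{n,\ell}>0$. For $n$ large there is a reduced $D_0\subset\Delta_n$ with $|D_0|=\ell$ such that, if $\pi_b$ is the bijection from the $2m$ input edges to the $2m$ output edges of a good block $b$ realized by $D_0$, if $c_b=|D_0\cap b|$, and if $\mathcal F_b$ is the set of all fillings $F\subset b$ realizing $\pi_b$ with $|F|=c_b$, then
$$\prod_{b\ \mathrm{good}}|\mathcal F_b|\ \ge\ T_{n,\ell}\,e^{-2n^2/s}.\tag{2}$$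

*Proof.* To each reduced $D\subset\Delta_n$ with $|D|=\ell$ attach the data: $(\mathsf d,\mathsf b)$; the set of good blocks; $\pi_b$ and $c_b$ for each good block; and $D\setminus\bigcup_{\mathrm{good}}b$. Since $Q\le\Lambda^J$ is bounded in terms of $s$, the data other than the last item take, for each of the boundedly many values of $m$, at most
$$J^2\,2^{Q^2}\,\big((2m)!\big)^{Q^2}\,(m^2+1)^{Q^2}=e^{O_s(n\log n)}$$
values. By Lemma 7 the last item is a subset of a set of at most $m^2Q^2/s=n^2/s$ cells, so it takes at most $2^{n^2/s}$ values. A $D$ with given data is determined by the fillings $D\cap b\in\mathcal F_b$, so at most $\prod_b|\mathcal F_b|$ many $D$ share the same data. Take the most frequent data and any $D_0$ attaining them. For $n$ large, (2) holds. $\square$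

Fix such a $D_0$. Levels, good blocks, labels and straightness refer to $D_0$ from now on.

## A schedule with idle times

We now build the large configuration. The plane of crosses leaves no room between neighboring copies of a block to insert permutations. Positions are rigid, but times are not: delaying cells creates periods in which wires wait, and permutations can be inserted there. Put
$$m_1=\frac ms,\qquad m'=m+m_1,\qquad S=km,\qquad g=4w,\qquad G=\frac{4km'}s .$$
As $s\mid k$, both $g$ and $G$ are even integers.

**Definition (grid).** Use a second copy of $\mathbb Z^2$, whose cells $(i',j')$ we call *grid cells*. The *micro square* $[\alpha,\beta]$, $\alpha,\beta\in\mathbb Z$, consists of the grid cells with $(\alpha-1)m'<i'\le\alpha m'$ and $(\beta-1)m'<j'\le\beta m'$. In each strip of $m'$ rows the first $m$ are *base rows* and the last $m_1$ are *lane rows*; the same for columns. The *macro block* $\langle A,B\rangle$ is the union of the micro squares with $\lceil\alpha/k\rceil=A$ and $\lceil\beta/k\rceil=B$. It is *active* if $A,B\ge1$ and $A+B\le Q+1$; it then corresponds to the block $(A,B)$ of $D_0$ and is called good if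 that block is. Its base rows are numbered $1,\dots,km$ from the top, its base columns $1,\dots,km$ from the left.

**Definition (placement).** Let $\varphi(\alpha,\beta)=g(\beta-\alpha)+G(\lceil\beta/k\rceil-\lceil\alpha/k\rceil)$, an even integer. *Place* the grid cell $y=(i',j')\in[\alpha,\beta]$ at the cell with position $i'+j'-1$ and time $\sigma(y)=j'-i'+\varphi(\alpha,\beta)$.

The parity condition for cells holds because $\varphi$ is even.

**Step 5. Placement does not change the routing.** If a grid edge $e$ is an output of $y^-$ and an input of $y^+$, then $y^+$ is the right or upper neighbor of $y^-$. Moving right or up, $j'-i'$ increases by $1$ and $\varphi$ does not decrease, so $\sigma(y^+)\ge\sigma(y^-)+1$. For a fixed position $c$, the grid cells touching $c$ form a bi-infinite sequence, one for each grid time, consecutive ones sharing the edge of position $c$ between them. So $\sigma$ is strictly increasing along this sequence, and the intervals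
$$I(e)=[\sigma(y^-)+1,\ \sigma(y^+)],\qquad e\text{ a grid edge of position }c,$$
partition $\mathbb Z$. In particular distinct grid cells are placed at distinct cells: two grid cells placed at the same position $x$ both touch $x$, hence have different $\sigma$. At the step from $\sigma(y)$ to $\sigma(y)+1$ the two positions touching $y$ behave as $y$ says. At a step from $t$ to $t+1$ with $t,t+1\in I(e)$ no placed cell touches the position of $e$. So the wires follow the grid routing, and being at position $c$ at a time in $I(e)$ means being at the grid edge $e$.

**Step 6. Inserting a permutation.** A *window* of size $\omega$ is a set of $\omega$ consecutive grid edges on a line between two adjacent column (or row) strips; these edges have $\omega$ consecutive positions. Suppose there are at least $2\omega$ consecutive integers $t$ with $t,t+1\in I(e)$ for all $e$ in the window. Then for any permutation $\psi$ of the window we can place on these positions a translate of a configuration in $\Delta_\omega$ realizing $\psi$ (Lemma 3), called an *adaptor*. The times of $\Delta_\omega$ span $2\omega-3$ values, the position shift is prescribed,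 and it fixes only the parity of the time shift. An adaptor has at most $\omega^2/2$ crosses.

If windows are pairwise disjoint, no conflict arises. An adaptor cell $(x,t)$ has $t,t+1\in I(e)$ for the window edge $e$ of position $x$. A placed cell at $(x,t)$ would end such an interval at $t$, and another window's adaptor cell at $(x,t)$ would need $t\in I(e^*)$ with $e^*\ne e$ of the same position. The resulting routing is: follow the grid, and when traversing the window jump from $e$ to $\psi(e)$.

**Step 7. The room available.** *Vertical lines.* On the line between column strips $\beta$ and $\beta+1$ take rows $i_1,\dots,i_1+\omega-1$ lying in strips $\alpha_1\le\dots\le\alpha_2$ of one macro strip. Here $y^-=(i',\beta m')$ and $y^+=(i',\beta m'+1)$, so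
$$\sigma(y^-)\le\beta m'-i_1+\varphi(\alpha_1,\beta),\qquad\sigma(y^+)\ge\beta m'+2-i_1-\omega+\varphi(\alpha_2,\beta+1).$$
All integers strictly between these bounds are usable. Their number is at least
$$1-\omega+g\big(1-(\alpha_2-\alpha_1)\big)+G\,[k\mid\beta].\tag{3}$$
*Horizontal lines.* On the line between row strips $\alpha$ (above) and $\alpha+1$ (below) take columns $j_1,\dots,j_1+\omega-1$ lying in strips $\beta_1\le\dots\le\beta_2$ of one macro strip. Here $y^-=(\alpha m'+1,j')$ and $y^+=(\alpha m',j')$, so
$$\sigma(y^-)\le j_1+\omega-2-\alpha m'+\varphi(\alpha+1,\beta_2),\qquad\sigma(y^+)\ge j_1-\alpha m'+\varphi(\alpha,\beta_1),$$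
and the number of integers strictly between is at least
$$1-\omega+g\big(1-(\beta_2-\beta_1)\big)+G\,[k\mid\alpha].\tag{4}$$
We use two kinds of windows; they are pairwise disjoint.

* *Micro windows*, on lines interior to a macro block: $\omega=w$, the base rows (columns) with local indices in $((u-1)w,uw]$ of one micro-square side. Room at least $1-w+g=1+3w\ge2w$.
* *Macro windows*: each side of a macro block is cut into $s$ **groups** of $k/s$ consecutive strips; $\omega=km'/s$, lanes included. Room at least $1-\omega-gk/s+G\ge2\omega$, because $G=4\omega$ and $gk/s=\frac{4km}{zs}\le\omega$.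

*Example.* Take $m'=2$, $w=2$, $g=8$, and drop $G$. On the line between column strips $0$ and $1$ consider the left edges of the grid cells $(1,1)$ and $(2,1)$, in row strip $1$. For the first, $\sigma(y^-)=\sigma(1,0)=-1-8=-9$ and $\sigma(y^+)=\sigma(1,1)=0$, so $I=[-8,0]$. For the second, $\sigma(2,0)=-10$ and $\sigma(2,1)=-1$, so $I=[-9,-1]$. Usable are $t=-8,\dots,-2$, which are $7=1+3w$ integers. To swap the two edges, whose positions are $1$ and $2$, put one cross at $(x,t)=(1,-4)$.

## The blown-up configuration and its invariant

**Step 8. The core.** We specify crosses in active macro blocks; elsewhere there are none except adaptors.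

* Cells in a lane row or lane column are crosses, except finitely many lane$\times$lane cells in good macro blocks, specified in Step 13. So wires on base rows and columns pass lanes straight, and wires on lanes pass base rows and columns straight.
* Non-good active block: base row $\nu$ $\times$ base column $\mu$ is a cross iff the cell with local coordinates $(\lceil\nu/k\rceil,\lceil\mu/k\rceil)$ of the block $(A,B)$ is in $D_0$. This is the plain blow-up; there are no micro adaptors.
* Good block $b$: in each of its $k^2$ micro squares the $m\times m$ base cells carry a filling $F_{\alpha\beta}\in\mathcal F_b$, *chosen independently and arbitrarily*. All choices give the same routing $\pi_b$ of base edges through the micro square. There are micro adaptors on the interior micro windows, specified in Step 10.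

**Step 9. What the routing must achieve.** On a side of a macro block the *standard edges* $(a,c)$, $1\le c\le k$, of the $a$-th edge ($1\le a\le m$) of the corresponding side of the $D_0$-block are those with base number $(a-1)k+c$. For $k=2$ the edges $a=1,2$ become the base numbers $1,2$ and $3,4$. Base number $\nu$ is in group $\gamma$ iff $\nu\in((\gamma-1)S/s,\gamma S/s]$. Wire $p\le n$ of $D_0$ enters $\{j\ge1\}$ through the left edge of $(p,1)$, since it keeps position $p$ until then. The *real wires* $(p,c)$, $1\le p\le n$, $1\le c\le k$, are those arriving from the left at the standard edges of row $p$ on the left boundary $j'=1$. All other wires are irrelevant.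

On every side of an active macro block we use macro adaptors of the form $\psi=\psi^{\mathrm{in}}_{\mathrm{next}}\circ\psi^{\mathrm{out}}_{\mathrm{prev}}$, where prev and next are the macro blocks before and after the side. Both factors preserve groups, and a factor is the identity if its block is non-good or inactive. The invariant is:

**Invariant (R).** If the $D_0$-wire $p\le n$ traverses a block side at its $a$-th edge, then the real wires $(p,c)$ traverse the corresponding macro side, and after $\psi^{\mathrm{out}}_{\mathrm{prev}}$ (before $\psi^{\mathrm{in}}_{\mathrm{next}}$) the wire $(p,c)$ is at the standard edge $(a,c)$.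

On the left boundary (R) holds by definition. For a non-good active block it passes from entry to exit by Lemma 6, since the interleaved lanes are passed straight. It remains to define adaptors and lane elbows in good blocks so that (R) is preserved there.

## Tracks through a good block

Fix a good block with its $2m$ $D_0$-wires, and let $\mathcal S_a$ be the set of straight wires of label $a$.

**Step 10. Balancing.** The purpose is to drop a few wires so that, for each label and window, exactly as many wires leave as enter; then exits can be matched to entries of the neighboring copy. Let $\Gamma_a$ be the directed multigraph on nodes $\mathsf V_1,\dots,\mathsf V_z,\mathsf H_1,\dots,\mathsf H_z$ with one edge for each $p\in\mathcal S_a$, from $\mathsf V_u$ (entry in $\mathrm L_u$) or $\mathsf H_u$ (entry in $\mathrm B_u$) to $\mathsf V_{u'}$ (exit in $\mathrm R_{u'}$) or $\mathsf H_{u'}$ (exit in $\mathrm T_{u'}$). For $D_0=\varnothing$, the $i$-th left edge goes to the $i$-th top edge and the $j$-th bottom edge to the $j$-th right edge, so $\Gamma_a$ consists of $w$ edges in each direction between $\mathsf V_u$ and $\mathsf H_u$.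

By Lemma 9 each node has $|\mathrm{in}-\mathrm{out}|\le4\eta m$. Remove directed cycles (loops included) as long as there are any; this does not change $\mathrm{in}-\mathrm{out}$. In the remaining acyclic graph remove maximal directed paths one by one. Such a path is simple, starts at a node with in-degree $0$ and positive out-degree, and ends at a node with out-degree $0$ and positive in-degree. So each removal lowers $\sum|\mathrm{in}-\mathrm{out}|$ by exactly $2$. Hence there are $\frac12\sum|\mathrm{in}-\mathrm{out}|\le4z\eta m$ paths, each with fewer than $2z$ edges. Deleting the paths from $\mathcal S_a$ leaves a set $\mathcal S'_a$, a union of cycles, with $|\mathcal S_a\setminus\mathcal S'_a|\le8z^2\eta m$. Let $n'_a$ count wires of $\mathcal S'_a$. Then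
$$n'_a(\mathrm L_u)=n'_a(\mathrm R_u)\ge w\nu_a^V-10z^2\eta m,\qquad n'_a(\mathrm B_u)=n'_a(\mathrm T_u)\ge w\nu_a^H-10z^2\eta m.\tag{5}$$

*Micro adaptors.* On an interior vertical micro window $u$ use a permutation of its $w$ rows mapping, for each $a$, the rows where wires of $\mathcal S'_a$ exit in $\mathrm R_u$ onto the rows where wires of $\mathcal S'_a$ enter in $\mathrm L_u$. On an interior horizontal window $u$ map, for each $a$, the exit columns of $\mathcal S'_a$ in $\mathrm T_u$ onto the entry columns in $\mathrm B_u$. This is possible by (5). Hence a wire entering the core at an $\mathcal S'_a$-entry of a micro square on the left or bottom side of the macro block (a *track start of class $a$*) follows $\mathcal S'_a$-routes in every micro square until it leaves the macro block. We call its path a *track*, ending at a *track end*.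

**Step 11. A track and a standard wire of the same class run in parallel.** Represent base edges on micro-square sides in the macro block by points of $[0,S]^2$, forgetting the lanes: base row $\nu$ on the vertical line after $\beta_0$ micro columns is the point $(\beta_0m,\,S-\nu+\frac12)$; base column $\mu$ on the horizontal line with $\alpha_0$ strips above it is the point $(\mu-\frac12,\,S-\alpha_0m)$. Crossing a micro square along $p$ changes the point by exactly the displacement $(\Delta u,\Delta v)$ of $p$ in the $D_0$-block. A micro adaptor changes it by at most $w$ in sup norm. A track visits at most $2k-1$ micro squares. So, with $\vec e_a=(\theta_a,1-\theta_a)$, a class-$a$ track from $s^*$ to $o^*$ satisfies for some $\tau^*\ge0$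
$$o^*-s^*=\tau^*\vec e_a+\delta^*,\qquad|\delta^*|_\infty\le2k(\kappa m+w)=\frac{4S}z=:\rho .\tag{6}$$
For a real wire $(p,c)$ with $p\in\mathcal S_a$ let $\mathbf s,\mathbf o$ be the points of its standard entry and exit edges. They are within $k/2$ of $k$ times the entry and exit points of $p$ in the same coordinates for the $m\times m$ block: on the left side, for instance, $S-((a'-1)k+c)+\frac12$ differs from $k(m-a'+\frac12)$ by $\frac{k+1}2-c$, where $a'$ is the entry row. So for $m\ge z$
$$\mathbf o-\mathbf s=k\tau_p\vec e_a+\delta,\qquad|\delta|_\infty\le k\kappa m+k\le\rho .\tag{7}$$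
An exit point lies on the right side iff its $u$-coordinate is $S$, and on the top side iff its $v$-coordinate is $S$.

Two parallel lines with nearby starts leave the square at nearby points, unless the line runs almost parallel to a side and close to the corner where it must decide between top and right. Those cases are excluded in the next lemma.

**Lemma 11.** Suppose $\mathbf s,s^*$ lie on the same side (left or bottom), $|\mathbf s-s^*|_\infty\le\rho$, and (6), (7) hold. Assume *not* (x1): $\theta_a>1-\xi$ and $p$ enters at a left row $\le5\xi m$; and *not* (x2): $\theta_a<\xi$ and $p$ enters at a bottom column $>m-5\xi m$. Then, for $m$ large,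
$$|\mathbf o-o^*|_\infty\le\frac{4\rho}\xi=:D_*=\frac S{128s^3}.$$

*Proof.* Put $Y=k\tau_p-\tau^*$. Subtracting (6) from (7), $\mathbf o-o^*=Y\vec e_a+\mathrm{err}$ with $|\mathrm{err}|_\infty\le3\rho$. The value of $D_*$ is $\frac{4\cdot4\cdot64s^2}{2^{17}s^5}S=\frac S{128s^3}$.

*Case $\xi\le\theta_a\le1-\xi$.* If $Y\ge0$, both coordinates of $\mathbf o-o^*$ are at least $Y\xi-3\rho$. One coordinate of $o^*$ is $S$, and that coordinate of $\mathbf o$ is at most $S$. So $Y\xi\le3\rho$. If $Y<0$, both coordinates of $o^*-\mathbf o$ are at least $|Y|\xi-3\rho$, one coordinate of $\mathbf o$ is $S$, and that coordinate of $o^*$ is at most $S$; so $|Y|\xi\le3\rho$. Hence $|\mathbf o-o^*|_\infty\le3\rho/\xi+3\rho\le4\rho/\xi$.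

*Case $\theta_a>1-\xi$.* By not-(x1), $\mathbf s_v\le S-5\xi S+k$ (if $p$ enters from the bottom, $\mathbf s_v=0$), and $s^*_v\le\mathbf s_v+\rho$. From $S\ge\mathbf o_u\ge k\tau_p(1-\xi)-\rho$ we get $k\tau_p\le(S+\rho)/(1-\xi)\le2S$, and likewise $\tau^*\le2S$. As $1-\theta_a<\xi$,
$$\mathbf o_v,\ o^*_v\ \le\ S-5\xi S+k+2\xi S+2\rho\ <\ S,$$
because $2\rho+k<3\xi S$ for $m=S/k$ large. Thus $\mathbf o_u=o^*_u=S$, so $|Y|\theta_a\le3\rho$, $|Y|\le6\rho$, and $|\mathbf o-o^*|_\infty\le9\rho\le4\rho/\xi$.

*Case $\theta_a<\xi$.* By not-(x2), $\mathbf s_u\le S-5\xi S$ (if $p$ enters from the left, $\mathbf s_u=0$), and $s^*_u\le\mathbf s_u+\rho$. From $\mathbf o_v,o^*_v\le S$ we get $k\tau_p,\tau^*\le(S+\rho)/(1-\xi)\le2S$. So $\mathbf o_u,o^*_u\le S-5\xi S+2\xi S+2\rho<S$. Thus $\mathbf o_v=o^*_v=S$, so $|Y|(1-\theta_a)\le3\rho$, $|Y|\le6\rho$, and $|\mathbf o-o^*|_\infty\le9\rho\le4\rho/\xi$. $\square$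

**Step 12. Assigning real wires to tracks.** Each real wire should ride a track that starts in its entry group and ends in its exit group, so that macro adaptors, which act within groups, can connect them. Call $p$ *excluded* if it is non-straight, or (x1) or (x2) holds, or

* (x3) some standard exit edge $(\cdot,c)$ of $p$ is within $D_*$, along its side, of one of the points with coordinate $\gamma S/s$, $0\le\gamma\le s$.

Consider the real wires of non-excluded $p\in\mathcal S_a$ entering in $\mathrm L_u$, i.e. with entry base numbers in $((u-1)kw,ukw]$. By Lemma 9 there are at most $k\,n_a(\mathrm L_u)\le k(w\nu_a^V+2\eta m)$ of them. The $k/z$ strips $((u-1)k/z,uk/z]$ carry the same base numbers, because $kw=km/z$. Each of them contains a full copy of the left side of the block, so by (5) they contain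
$$\frac kz\sum_{u'=1}^zn'_a(\mathrm L_{u'})\ \ge\ k(w\nu_a^V-10z^2\eta m)$$
track starts of class $a$. (The uniform density of Lemma 9 is essential here: one window of the original is compared with the total of all windows of a copy.) So all but at most $12z^2\eta mk$ of these real wires can be assigned injectively to class-$a$ track starts with base numbers in the same range. Then $|\mathbf s-s^*|_\infty\le kw=S/z\le\rho$, and the two are in the same group as $s\mid z$. On the bottom side, the real wires of $p\in\mathcal S_a$ entering in $\mathrm B_u$ number at most $k(w\nu_a^H+2\eta m)$, and the column strips $((u-1)k/z,uk/z]$ contain at least $k(w\nu_a^H-10z^2\eta m)$ track starts of class $a$, with the same conclusion.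

For an assigned wire, $\mathbf o$ is at distance $>D_*$ along its side from all group boundaries including the corners, and $|\mathbf o-o^*|_\infty\le D_*$ by Lemma 11. If $\mathbf o$ is on the right side, then $\mathbf o_v<S-D_*$, so $o^*_v<S$ and $o^*$ is on the right side. If $\mathbf o$ is on top, then $\mathbf o_u<S-D_*$, so $o^*$ is on top. No group boundary separates them. So the track end $o^*$ lies on the same side and in the same group as the standard exit edge.

Real wires through the block that are not assigned are called *minority*.

**Lemma 12.** For $m$ large there are at most $\dfrac{km}{3s^2}$ minority wires.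

*Proof.* Each $p$ carries $k$ real wires. There are $q=2z$ classes and $2z$ entry windows. For each of the two exit sides and $s+1$ points in (x3), at most $2D_*/k+3=\frac m{64s^3}+3$ wires $p$ qualify. So the number is at most
$$k\Big[\underbrace{\eta m}_{\text{non-straight}}+\underbrace{10\xi m+1}_{\text{(x1), (x2)}}+\underbrace{2(s+1)\Big(\frac m{64s^3}+3\Big)}_{\text{(x3)}}+\underbrace{2z\cdot2z\cdot12z^2\eta m}_{\text{unassigned}}\Big].$$
The terms of order $m$ are at most $z^{-6}m$, $\frac{10}{64s^2}m$, $\frac{2.1}{64s^2}m$ and $48z^{-2}m$. Their sum is below $\frac m{3s^2}$ by a fixed multiple of $m$, which absorbs the constants for $m$ large. $\square$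

## Lanes for the remaining wires

**Step 13. Private lanes.** The minority wires need routes that interfere with nothing. Each group of a side meets $\frac ks\cdot m_1=\frac{km}{s^2}$ lanes. Give each minority wire private lanes, at most two row lanes and two column lanes. By Lemma 12 at most $\frac{2km}{3s^2}$ lanes of each kind are used in total, so a free one exists in any group whenever needed. An elbow turns left$\to$top and bottom$\to$right. The routes are as follows.

* Left$\to$top: row lane $h$ in the entry group, column lane $\chi$ in the exit group; elbow at $(h,\chi)$.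
* Bottom$\to$right: column lane $\chi$ in the entry group, row lane $h$ in the exit group; elbow at $(h,\chi)$.
* Left$\to$right: the $D_0$-wire never goes down, so the exit group $\gamma'$ is $\le$ the entry group $\gamma$ (numbered from the top). If $\gamma'=\gamma$: one row lane in that group. If $\gamma'<\gamma$: row lanes $h$ in $\gamma$ and $h'$ in $\gamma'$, so that $h'$ is above $h$, and any free column lane $\chi$; elbows at $(h,\chi)$ and $(h',\chi)$.
* Bottom$\to$top: the $D_0$-wire never goes left, so the exit group $\gamma'$ is $\ge$ the entry group $\gamma$ (numbered from the left). If $\gamma'=\gamma$: one column lane in that group. If $\gamma'>\gamma$: column lanes $\chi$ in $\gamma$ and $\chi'$ in $\gamma'$, so that $\chi'$ is to the right of $\chi$, and any free row lane $h$; elbows at $(h,\chi)$ and $(h,\chi')$.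

These elbows are the exceptional lane$\times$lane cells of Step 8. Since lanes are private, the only elbows on a wire's lanes are its own. So a wire entering on its first lane turns exactly at its own elbows and leaves on its last lane. Micro windows contain no lanes, so micro adaptors do not touch lane wires.

**Step 14. Macro adaptors, and (R) in good blocks.** The map $\psi^{\mathrm{in}}$ sends, within each group, the standard entry edges of assigned wires to their track starts and those of minority wires to their first lanes. The map $\psi^{\mathrm{out}}$ sends, within each group, track ends of assigned wires and last lanes of minority wires to the standard exit edges. These are injective partial maps inside groups: tracks with distinct starts have distinct ends, lanes are private, and the groups agree by Steps 12 and 13. Extend them to permutations of each group window. Then (R) is preserved by good blocks.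

A wire $p\le n$ of $D_0$ stays at positions in $[1,n]$ and moves up and right, so it traverses only blocks with $A+B\le Q+1$ until it leaves through the top boundary. By induction along the blocks traversed by $p$, (R) holds throughout. All adaptors and lane elbows depend only on $D_0$, not on the choice of the $F_{\alpha\beta}$.

## Length, number of crosses, and size

Let $C$ be the configuration obtained, consisting of the placed crosses and the adaptor crosses.

**Step 15. Inversions.** We bound $\ell(w_C)$ from below. There are no crosses on grid cells with $j'\le0$ or $i'\le0$. So a real wire keeps its initial position until it reaches the left boundary, and its final position is that of the edge where it leaves the top boundary. Hence initially the real wires are ordered lexicographically by $(p,c)$, and finally, by (R), lexicographically by $(w_{D_0}(p),c)$. Each inversion of $w_{D_0}$ yields $k^2$ inversions of $w_C$: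
$$\ell(w_C)\ge k^2\ell(w_{D_0})=k^2\ell .$$

**Step 16. Crosses.** We bound $|C|$ from above. There are at most $\frac{Q(Q+1)}2\le Q^2$ active blocks. Base$\times$base cells contribute exactly $k^2c_b$ in good blocks and $k^2|D_0\cap b|$ in the others, in total $k^2\ell$. Lanes contribute at most $k^2(m'^2-m^2)\le3k^2m^2/s$ per block, micro adaptors at most $2k^2\cdot z\cdot\frac{w^2}2=k^2m^2/z$ per block, and macro adaptors at most $4\cdot s\cdot\frac12(km'/s)^2\le8k^2m^2/s$ per block. As $Q^2m^2=n^2$,
$$|C|\le k^2\ell+\frac{12k^2n^2}s,\qquad|C|-\ell(w_C)\le\frac{12k^2n^2}s,\qquad k^2\ell\le\ell(w_C)\le k^2\ell+\frac{12k^2n^2}s.\tag{8}$$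

**Step 17. Size.** We show that a translate of $C$ fits in $\Delta_N$ with $N$ only slightly larger than $kn$. Let $\Theta=(gk+G)(Q+1)$. Edges of active blocks have positions in $[1,(Q+1)km']$, so all cells of $C$ have positions $1\le x\le(Q+1)km'-1$. A placed cross comes from a grid cell with $i',j'\ge1$ and $i'+j'-1=x$ in an active block, so $|j'-i'|\le x$, $|\varphi|\le\Theta$ and $|t|\le x+\Theta$. An adaptor cell $(x,t)$ satisfies $\sigma(y^-)<t<\sigma(y^+)$ for the two grid cells $y^\pm$ adjacent to an edge of position $x$ on a side of an active micro square. These lie in strips $0\le\alpha,\beta\le kQ+1$, so $|\varphi|\le g(kQ+1)+G(Q+1)\le\Theta$. They have $i',j'\ge0$ and $i'+j'-1\in\{x-1,x\}$, so $|j'-i'|\le x+1$. Thus in all cases $|t|\le x+2+\Theta$.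

The coordinates of a cell are $i=\frac{x+1-t}2$, $j=\frac{x+1+t}2$. Translate $C$ by $(d,d)$ in $(i,j)$ with $d=\lceil(\Theta+3)/2\rceil$. This leaves $|C|$ and $\ell(w_C)$ unchanged, since it shifts positions by $2d$ and keeps times. It makes $i,j\ge1$, and gives $i+j=x+1+2d\le(Q+1)km'+\Theta+5$. Now
$$gk+G\le km\Big(\frac4z+\frac8s\Big)\le\frac{9km}s,\qquad\Theta\le\frac{18kn}s,\qquad(Q+1)km'=kn\Big(1+\frac1Q\Big)\Big(1+\frac1s\Big)\le kn\Big(1+\frac3s\Big).$$
So for $n$ large the translate lies in $\Delta_N$ for every $N\ge\lfloor(1+\frac{22}s)kn\rfloor$.

**Step 18. Counting.** We prune and collect the bounds. Take $N=\lfloor(1+\frac{22}s)kn\rfloor\le2kn$. Different choices of $(F_{\alpha\beta})$ give different $C$, so by (2) we get at least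
$$\prod_b|\mathcal F_b|^{k^2}\ge T_{n,\ell}^{\,k^2}e^{-2k^2n^2/s}$$
configurations. For each choose a reduced $C'\subset C$ by Lemma 4, with $|C'|=\ell(w_C)$ and $|C\setminus C'|\le12k^2n^2/s$. How many $C$ give the same $C'$? With $M=2k^2n^2\ge|\Delta_N|$ and $\theta=6/s\le\frac12$, the difference $C\setminus C'$ is one of at most $\sum_{i\le\theta M}\binom Mi$ sets. This sum is at most $2^{\mathrm{Ent}(\theta)M}$, where $\mathrm{Ent}(\theta)=-\theta\log_2\theta-(1-\theta)\log_2(1-\theta)$. Indeed $1\ge\sum_{i\le\theta M}\binom Mi\theta^i(1-\theta)^{M-i}\ge\theta^{\theta M}(1-\theta)^{(1-\theta)M}\sum_{i\le\theta M}\binom Mi$, since $\frac\theta{1-\theta}\le1$. So each $C'$ arises at most $2^{2\,\mathrm{Ent}(6/s)k^2n^2}$ times. By (8), $|C'|$ takes at most $12k^2n^2/s+1\le e^{k^2n^2/s}$ values ($n$ large). Hence some $\ell'$ with $|\ell'-k^2\ell|\le12k^2n^2/s$ satisfies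
$$T_{N,\ell'}\ \ge\ T_{n,\ell}^{\,k^2}\exp\Big(-k^2n^2\Big[\frac3s+2\,\mathrm{Ent}(6/s)\log2\Big]\Big).$$
Given $\varepsilon$, choose $s$ with $\frac{22}s\le\varepsilon$ and $\frac3s+2\,\mathrm{Ent}(6/s)\log2\le\varepsilon$. Enlarging $N$ to $\lfloor(1+\varepsilon)kn\rfloor$ is harmless by (1). The numbers $Z$ and $n_0$ depend only on $s$. This proves Proposition 5, and with it Theorem 1. $\blacksquare$

## Fixed length and general arguments: proof of Theorem 2

Proposition 5 controls the length $\ell'$ as well as the count, and this is what Theorem 2 uses.

**Part (b).** Since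
$$\frac{T_{n,\ell}}{n!}\le\max_{w\in S_n,\ \ell(w)=\ell}G_w(1,\dots,1)\le T_{n,\ell},$$
we may replace $M_n(\lambda,\delta)$ by $\max\{T_{n,\ell}:|\ell-\lambda n^2|\le\delta n^2\}$. Let $f^+_\delta=f^+_\delta(\lambda)$ and $f^-_\delta=f^-_\delta(\lambda)$ be the limsup and liminf of $n^{-2}\log$ of this quantity. They are nondecreasing in $\delta$, and $\ge0$ since $T_{n,\ell}\ge1$ for $0\le\ell\le\binom n2$. So both have limits as $\delta\to0$, and we must show that these agree.

Fix $\delta\in(0,1)$ and $\varepsilon\in(0,\delta/4)$, and take $Z,n_0$ from Proposition 5. Choose $n_1$ large and $\ell$ with $|\ell-\lambda n_1^2|\le\delta n_1^2$ and $\log T_{n_1,\ell}\ge(f^+_\delta-\varepsilon)n_1^2$, and let $n$ be the least multiple of $Z$ with $n\ge n_1$. Since $T_{n_1,\ell}\le T_{n,\ell}$ and $n-n_1<Z$, for $n_1$ large we have $n\ge n_0$, $|\ell-\lambda n^2|\le(\delta+\varepsilon)n^2$ and $\log T_{n,\ell}\ge(f^+_\delta-2\varepsilon)n^2$. For $N'$ large let $k$ be the largest multiple of $Z$ with $(1+\varepsilon)kn\le N'$. Proposition 5 and monotonicity give $\ell'$ with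
$$\log T_{N',\ell'}\ge k^2n^2(f^+_\delta-3\varepsilon),\qquad|\ell'-\lambda k^2n^2|\le(\delta+2\varepsilon)k^2n^2 .$$
Since $(1-2\varepsilon-o(1))N'^2\le k^2n^2\le N'^2$ and $\lambda\le\frac12$, for $N'$ large $|\ell'-\lambda N'^2|\le(\delta+4\varepsilon)N'^2\le2\delta N'^2$. Hence $f^-_{2\delta}\ge f^+_\delta-O(\varepsilon)$, and with $\varepsilon\to0$ we get $f^-_{2\delta}\ge f^+_\delta\ge f^-_\delta$. Letting $\delta\to0$, the two limits coincide; call the common value $f(\lambda)$. The bound $f\le\frac{\log2}2$ follows from (1).

**Part (a).** As $G_w$ is homogeneous of degree $\ell(w)$, we have $G_w(x,\dots,x)=x^{\ell(w)}G_w(1,\dots,1)$. So $\max_wG_w(x,\dots,x)$ equals $\max_\ell x^\ell T_{n,\ell}$ up to a factor $e^{O(n\log n)}$. Let $\Phi(\lambda)=f(\lambda)+\lambda\log x$ on $[0,\frac12]$.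

*Lower bound.* For every $\lambda$ and $\delta>0$, for $n$ large,
$$n^{-2}\log\max_\ell x^\ell T_{n,\ell}\ \ge\ f^-_\delta(\lambda)-\delta+\lambda\log x-\delta|\log x| .$$
Let $n\to\infty$, then $\delta\to0$: the liminf is at least $\Phi(\lambda)$ for every $\lambda$, hence at least $\sup\Phi$.

*Upper bound.* Given $\epsilon>0$, for each $\lambda$ choose $\delta_\lambda\in(0,\epsilon)$ with $f^+_{\delta_\lambda}(\lambda)\le f(\lambda)+\epsilon$, and cover $[0,\frac12]$ by finitely many intervals $(\lambda-\delta_\lambda,\lambda+\delta_\lambda)$. Every $\ell$ that occurs has $\ell/n^2\in[0,\frac12]$, so it falls in one of them. The limsup is therefore at most $\sup\Phi+\epsilon+\epsilon|\log x|$. So the limit exists and equals $\sup\Phi$.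

*The supremum is a maximum.* The function $f$ is upper semicontinuous: if $\lambda_\nu\to\lambda$, then for every $\delta>0$ and $\nu$ large $f(\lambda_\nu)\le f^+_{\delta/2}(\lambda_\nu)\le f^+_\delta(\lambda)$, and $f^+_\delta(\lambda)\to f(\lambda)$ as $\delta\to0$. So $\Phi$ is upper semicontinuous on the compact interval $[0,\frac12]$ and attains its supremum. $\blacksquare$

In particular, with $x=1$, the constant in Theorem 1 is $c=\dfrac1{\log2}\max_{0\le\lambda\le1/2}f(\lambda)$.
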